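# Random complex plane curves cross a ball in one piece

## 1. Kostlan polynomials, plurisubharmonic potentials and currents

Everything below takes place in $\mathbb{CP}^2$, with homogeneous coordinates $Z=(Z_0,Z_1,Z_2)$. We use the normalization $dd^c=\frac i\pi\partial\bar\partial$. For a function $u$ of one complex variable, $dd^cu=\frac1{2\pi}\Delta u\,dx\,dy$, so $dd^c\log|z|=\delta_0$.

**Definition 1 (charts, Fubini–Study form, balls).** The Fubini–Study form is $\omega=dd^c\log|Z|$, normalized so that $\int_{\mathbb{CP}^2}\omega^2=1$. A *unitary chart* is the chart $Z=(1,z_1,z_2)$, or any chart obtained from it by a unitary map of $\mathbb C^3$. In it, $\omega=dd^c\varphi$ with $\varphi=\frac12\log(1+|z|^2)$. A *ball* of $\mathbb{CP}^2$ is a metric ball for the distance $\arccos\frac{|\langle Z,W\rangle|}{|Z||W|}$.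

*Example.* The distance from $[1:0:0]$ to $[1:z_1:z_2]$ is $\arccos(1+|z|^2)^{-1/2}=\arctan|z|$. So the closed ball of radius $\rho<\pi/2$ centered at $[1:0:0]$ is $\{|z|\le\tan\rho\}$, a Euclidean ball in the chart. The diameter of $\mathbb{CP}^2$ is $\pi/2$. A closed ball whose boundary is a 3-sphere therefore has radius $<\pi/2$, and a unitary map brings it to the form $\{|z|\le R\}$.

**Definition 2 (Kostlan polynomial).** A random homogeneous polynomial of degree $d$ in the complex Kostlan (Fubini–Study) ensemble is
$$P=\sum_{|\alpha|=d}a_\alpha\sqrt{\tfrac{d!}{\alpha!}}\,Z^\alpha ,$$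
where the $a_\alpha$ are independent with density $\pi^{-1}e^{-|a|^2}$ on $\mathbb C$. Put $\|P\|(Z)=|P(Z)|/|Z|^d$, a function on $\mathbb{CP}^2$, let $Z(P)=\{P=0\}$, and let $N_d=\frac{(d+1)(d+2)}2$ be the number of coefficients.

*Example.* For $d=1$, $P=a_0Z_0+a_1Z_1+a_2Z_2$. For $d=2$ the squares have coefficients $a_\alpha$ and the cross terms have coefficients $\sqrt2\,a_\alpha$.

Since $\mathbb E\,P(Z)\overline{P(W)}=\sum\frac{d!}{\alpha!}Z^\alpha\overline{W}^\alpha=\langle Z,W\rangle^d$ and this covariance determines the Gaussian law, the law of $P$ is $U(3)$-invariant. In any unitary chart $P$ becomes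
$$p=\sum_{i+j\le d}a_{ij}\sqrt{\tfrac{d!}{i!\,j!\,(d-i-j)!}}\;z_1^iz_2^j,\qquad \tfrac1d\log\|P\|=\tfrac1d\log|p|-\varphi, \tag{1}$$
with $a_{ij}$ i.i.d. as above. Two elementary bounds will be used repeatedly. The density is at most $1/\pi$, so
$$\mathbb P(|a_{ij}-c|\le t)\le t^2\qquad(c\in\mathbb C,\ t\ge0). \tag{2}$$
By Cauchy–Schwarz and $\sum\frac{d!}{\alpha!}|Z^\alpha|^2=|Z|^{2d}$,
$$\|P\|^2\le\sum_\alpha|a_\alpha|^2. \tag{3}$$
We discard the null event $P\equiv0$. Bad events will always be shown to lie in measurable events whose probability we bound, so measurability is not an issue.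

**Definition 3 (strictly convex body).** In an affine chart $\mathbb{CP}^2\setminus\text{line}\cong\mathbb C^2$, a strictly convex body is a compact convex set $U$ with nonempty interior whose boundary contains no nondegenerate segment.

*Example.* The Euclidean ball $\{|z|\le R\}$ is one, hence so is every closed ball of $\mathbb{CP}^2$ of radius $<\pi/2$, seen in a suitable unitary chart. The closed bidisc $\{|z_1|,|z_2|\le1\}$ is not: its boundary contains $\{1\}\times[0,1]$.

**Definition 4 (psh and $\omega$-psh functions).** A function $u$ on a connected open subset of $\mathbb C^2$, upper semicontinuous with values in $[-\infty,\infty)$ and not identically $-\infty$, is *plurisubharmonic* (psh) if its restriction to every complex line is subharmonic or $-\infty$. Then $u\in L^1_{loc}$, $u$ is determined by its class in $L^1_{loc}$, and $dd^cu\ge0$. Conversely, a distribution with $dd^cu\ge0$ is represented by a psh function. A function $u$ on $\mathbb{CP}^2$ is *$\omega$-psh* if $u+\varphi_B$ is psh on every small ball $B$ on which $\omega=dd^c\varphi_B$ with $\varphi_B$ smooth.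

*Example.* If $p$ is holomorphic, $\log|p|$ is psh. By (1), $\frac1d\log\|P\|$ is $\omega$-psh.

**Definition 5 (positive closed $(1,1)$-currents).** On a complex surface these are the closed $(1,1)$-forms $S=\sum S_{jk}\,\frac i\pi dz_j\wedge d\bar z_k$ with measure coefficients for which $(S_{jk})$ is a positive semidefinite matrix of measures. We write $S\le S'$ if $S'-S$ is positive. The *mass* of $S$ on a set $E$ is $\int_ES\wedge\omega$, where $S\wedge\omega$ is a positive measure.

*Example.* $\omega$ is one. So is the current of integration $[X]$ on a complex curve $X$. So is $dd^c\frac12(a|z_1|^2+b|z_2|^2)$ for $a,b\ge0$; with respect to $dd^c\frac12|z|^2$ its eigenvalues are $a$ and $b$.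

**Definition 6 (divisors and components).** For $f\not\equiv0$ holomorphic, $\operatorname{div}f=\sum m_iX_i$, where the $X_i$ are the irreducible components of $\{f=0\}$ and the $m_i\ge1$ are their multiplicities; put $[\operatorname{div}f]=\sum m_i[X_i]$. An irreducible component is the closure of a connected component of the regular part of the zero set, so it is connected.

*Example.* In a ball around $0$, $\{z_1z_2=0\}$ has one connected component and two irreducible components.

We use the following textbook facts.

* **(LP)** Lelong–Poincaré: $dd^c\log|f|=[\operatorname{div}f]$. Hence $dd^c\log\|P\|=[\operatorname{div}P]-d\,\omega$, and $[\operatorname{div}P]\wedge\omega$ is a positive measure of total mass $d\int\omega^2=d$.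
* **(H1)** A sequence of psh functions on a connected open set that is locally uniformly bounded above either tends to $-\infty$ locally uniformly or has a subsequence converging in $L^1_{loc}$ to a psh function. In particular a sequence bounded in $L^1$ (hence locally bounded above, by the submean inequality) has an $L^1_{loc}$-convergent subsequence with psh limit.
* **(H2)** (Hartogs) If $u_k\to u$ in $L^1_{loc}$, all psh, $F$ is compact and $\psi$ is continuous, then $\limsup_k\sup_F(u_k-\psi)\le\sup_F(u-\psi)$.
* **(M)** If positive currents $S_n$ converge weakly to $S$, then $\limsup\int_KS_n\wedge\omega\le\int_KS\wedge\omega$ for $K$ compact, and $\liminf\int_GS_n\wedge\omega\ge\int_GS\wedge\omega$ for $G$ open. (Compare $1_K$ with test functions $\chi\ge1_K$, and $1_G$ with test functions $0\le\chi\le1_G$.)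

For (H1) and (H2) see Hörmander, *ALPDO I*, Theorem 4.1.9. Both hold for $\omega$-psh functions on $\mathbb{CP}^2$. Cover $\mathbb{CP}^2$ by finitely many open balls $B$ with potentials $\varphi_B$ and apply the facts to $u_k+\varphi_B$. For (H1), pass to a subsequence for which one alternative holds on each ball; two intersecting balls have the same alternative, and $\mathbb{CP}^2$ is connected, so the alternative is global. For (H2), split $F$ into finitely many compact pieces contained in such balls.

*Example for (H1).* Let $u_k=\frac1k\log|z_1^k-1|$. Away from $|z_1|=1$ it converges locally uniformly to $\log^+|z_1|$. The alternative $-\infty$ is thus excluded, and any $L^1_{loc}$ limit is $\log^+|z_1|$. So $u_k\to\log^+|z_1|$ in $L^1_{loc}$, although $u_k=-\infty$ at $z_1=1$.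

## 2. Crossing from $V$ to $W$: Theorems A and B

Fix, independently of $d$, a closed ball $U\subset\mathbb{CP}^2$ of positive radius whose boundary is a 3-sphere, and two nonempty open sets $V,W\subset\partial U$ with disjoint closures. The curve $Z(P)$ cuts $U$ into pieces, the connected components (c.c.) of $Z(P)\cap U$, where $U$ is closed so that the pieces may touch $\partial U$. Does one piece join $V$ to $W$, with probability bounded below as $d\to\infty$? The conjecture, from "What does a random complex hypersurface look like?" (http://www-fourier.ujf-grenoble.fr/~gayetd/CIRM-novembre-2022.pdf), says yes: there is $c>0$, depending on $U,V,W$ but not on $d$, such that for $d$ large enough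
$$\mathbb P\big(\exists\text{ a c.c. of }Z(P)\cap U\text{ intersecting }V\text{ and }W\big)>c.$$
The analogous statement for real random nodal lines has been proved in $\mathbb R^2$ by Beffara–Gayet and in $\mathbb{RP}^2$ by Belyaev–Muirhead–Wigman.

The conjecture is true, and the probability even tends to $1$. We let $U$ be, more generally, any strictly convex body in an affine chart $\mathbb{CP}^2\setminus\text{line}\cong\mathbb C^2$. By unitary invariance the chart is $\{Z_0\ne0\}$.

**Theorem A.** Let $U$ be as above and $V_1,\dots,V_m\subset\partial U$ nonempty open. There are $c,d_0>0$ such that for $d\ge d_0$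
$$\mathbb P\big(\text{one c.c. of }Z(P)\cap U\text{ meets all of }V_1,\dots,V_m\big)\ge1-e^{-cd^3}.$$
In particular ($m=2$) the conjecture holds, with any constant $c<1$. The rate is sharp: there is $C$, depending on $U$, such that for all $d\ge1$ and all $V,W\subset\partial U$, $\mathbb P(\text{no c.c. of }Z(P)\cap U\text{ meets }V\text{ and }W)\ge e^{-Cd^3}$.

So for every $U,V,W$ as in the question the crossing probability lies between $1-e^{-cd^3}$ and $1-e^{-Cd^3}$ for $d$ large. The disjointness of $\overline V$ and $\overline W$ is not needed. Theorem A will follow from a statement about irreducible components.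

**Theorem B (giant component).** Let $O\subset\mathbb{CP}^2$ be open and connected, $K\subset O$ compact, $\varepsilon>0$. There are $c,d_0>0$ such that for $d\ge d_0$, with probability $\ge1-e^{-cd^3}$, there is an irreducible component $X$ of $Z(P)\cap O$, with multiplicity $m$ in $\operatorname{div}P$ (or $X=\emptyset$ if $Z(P)\cap O=\emptyset$), such that
$$\frac1d\int_K([\operatorname{div}P]-m[X])\wedge\omega<\varepsilon.$$

## 3. Degree one, and why the failure probability is at least $e^{-Cd^3}$

**Degree one.** Here $Z(P)$ is a complex line $a_0+a_1z_1+a_2z_2=0$, and its intersection with the convex set $U$ is convex, hence connected. The question becomes whether a random line meets both $V$ and $W$.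

It may fail. For $U=\{|z|\le R\}$, the line is at distance $|a_0|/\sqrt{|a_1|^2+|a_2|^2}$ from the origin, and $|a_0|^2$ is exponential with mean $1$, so
$$\mathbb P(Z(P)\cap U=\emptyset)=\mathbb E\,e^{-R^2(|a_1|^2+|a_2|^2)}=(1+R^2)^{-2}.$$

It may succeed. Take $v\in V$, $w\in W$ distinct, and let $\gamma(t)=w+t(v-w)$. By strict convexity $\gamma(t)\in\operatorname{int}U$ for $0<t<1$. Also $\gamma(1+\epsilon)\notin U$, for otherwise $v$ would lie strictly between an interior point of $U$ and a point of $U$, hence in $\operatorname{int}U$. A complex line close to the one through $v,w$ contains a real segment close to $\gamma([1-\epsilon,1+\epsilon])$. That segment starts in $\operatorname{int}U$ and ends outside $U$, so it crosses $\partial U$ near $v$, hence in $V$ if $\epsilon$ is small. The same holds at $w$. So an open set of lines succeeds, and the success probability is in $(0,1)$.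

**Proof of the sharpness part of Theorem A.** The purpose is to exhibit an event, of probability at least $e^{-Cd^3}$, on which the curve misses $U$ altogether. Let $U\subset\{|z|\le R\}$ with $R>0$. Suppose
$$|a_{00}|\ge1,\qquad |a_{ij}|\le\rho:=\frac{(1+R^2)^{-d/2}}{2N_d}\quad\text{for }(i,j)\ne(0,0).$$
By Cauchy–Schwarz and $\sum\frac{d!}{i!j!(d-i-j)!}|z_1^iz_2^j|^2=(1+|z|^2)^d$, on $U$
$$|p-a_{00}|\le\Big(\sum_{(i,j)\ne0}|a_{ij}|^2\Big)^{1/2}(1+R^2)^{d/2}\le\frac{\sqrt{N_d}}{2N_d}<1\le|a_{00}|.$$
So $Z(P)\cap U=\emptyset$ and nothing joins $V$ to $W$. Since $\mathbb P(|a|\ge1)=e^{-1}$ and $\mathbb P(|a|\le\rho)=1-e^{-\rho^2}\ge\rho^2/2$ for $\rho\le1$, this event has probability at least $e^{-1}(\rho^2/2)^{N_d}$. As $N_d=O(d^2)$ and $\log(1/\rho)=O(d)$, this is $\ge e^{-Cd^3}$ for all $d\ge1$. $\square$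

This is where the exponent $d^3$ comes from: of order $d^2$ coefficients must each be of size $e^{-O(d)}$.

## 4. Caps: every piece that comes close to $\partial U$ at $V$ reaches $V$

Let $V\subset\partial U$ be nonempty and open, and let $q_0\in V$. Take a supporting hyperplane at $q_0$: a nonconstant real-affine function $\ell$ with $\ell\le\ell(q_0)$ on $U$. Then $\ell<\ell(q_0)$ on $U\setminus\{q_0\}$. Otherwise a nondegenerate segment would lie in $U\cap\{\ell=\ell(q_0)\}$, and this set is contained in $\partial U$ because a nonconstant affine function has no maximum at an interior point; this contradicts strict convexity. By compactness of $\partial U\setminus V$ there is $s<\ell(q_0)$ with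
$$\partial U\cap\{\ell\ge s\}\subset V. \tag{4}$$
Put $H_V=\operatorname{int}U\cap\{\ell>s\}$. It is open, and it is nonempty because $q_0\in U=\overline{\operatorname{int}U}$ and $\ell(q_0)>s$.

**Lemma 1.** Every c.c. $C$ of $Z(P)\cap U$ meeting $H_V$ meets $V$.

*Proof.* $C$ is compact, so $\ell|_C$ attains a maximum $m_0$ at some $q$, and $m_0>s$. If $q\in\partial U$, then $q\in V$ by (4).

Suppose $q\in\operatorname{int}U$. A local branch of $Z(P)$ at $q$ gives a nonconstant holomorphic disc $\gamma:\mathbb D\to Z(P)\cap\operatorname{int}U$ with $\gamma(0)=q$. Since $C\cup\gamma(\mathbb D)$ is connected, $\gamma(\mathbb D)\subset C$. Write $\ell=\operatorname{Re}L+\text{const}$ with $L\ne0$ complex linear. The harmonic function $\ell\circ\gamma$ has a maximum at $0$, so it is constant, and then so is the holomorphic function $L\circ\gamma$. Hence $\gamma$ maps into the complex line $\Lambda=\{L=L(q)\}$. Being nonconstant, it has open image in $\Lambda$. So $p$ vanishes on a nonempty open subset of $\Lambda$, and $\Lambda\subset Z(P)$ in the chart.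

The convex set $\Lambda\cap U\ni q$ is connected, so it lies in $C$. It meets $\partial U$ because $\Lambda$ is connected and unbounded, contains $q\in\operatorname{int}U$, and $U$ is compact. At such a point $\ell=m_0>s$, so the point is in $V$ by (4). $\square$

To prove Theorem A it now suffices to find one component meeting all the caps $H_{V_i}$. That $Z(P)$ enters each cap is not hard: we shall see that $\frac1d[\operatorname{div}P]$ is close to $\omega$ with overwhelming probability. The real issue is to rule out that different components visit different caps.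

## 5. Connected in $\mathbb{CP}^2$ but split in the ball; counting products

The first thing to try is global: $Z(P)$ is almost surely smooth and connected, and reducible polynomials are rare. Let us count. Polynomials that are products of factors of degrees $k$ and $d-k$ form a set of dimension $N_k+N_{d-k}-1$, and expanding,
$$N_d-(N_k+N_{d-k}-1)=k(d-k).$$
The codimension is large when $k$ is comparable to $d$. But this says nothing about pieces *inside $U$*.

*Example.* Let $U=\{|z|\le1\}$ and consider the conic $z_1^2=\frac14+\epsilon z_2$ with $0<\epsilon<\frac14$. Its quadratic form $Z_1^2-\frac14Z_0^2-\epsilon Z_0Z_2$ is nondegenerate (the block in $Z_0,Z_2$ has determinant $-\epsilon^2/4$), so the conic is smooth and connected. For $|z_2|\le1$, however, $\frac14+\epsilon z_2$ has positive real part, so $z_1^2$ avoids the imaginary axis and the negative reals, and $\operatorname{Re}z_1\ne0$. The conic is cut by $U$ into a part with $\operatorname{Re}z_1>0$ and one with $\operatorname{Re}z_1<0$, both nonempty: they contain $(\pm\frac12,0)$. The two parts are joined only outside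 $U$.

This persists under small perturbation of the polynomial. The perturbed curve in $U$ stays near the old one, hence away from $\{\operatorname{Re}z_1=0\}$, and on $\{z_2=0\}$ the roots near $\pm\frac12$ persist by Hurwitz. So the polynomials that split in $U$ contain a nonempty open set, and "codimension" of the split polynomials has no literal meaning. This is the point where the global approach stops. A split curve is still locally a zero set of a product $fg$, but $f,g$ are holomorphic functions, not polynomials, and we need a count at finite precision.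

Here is the count that works. Suppose $p=fg$ near a point where, in suitable coordinates, $\frac1d\log|f|\lesssim\frac12(a|z_1|^2+b|z_2|^2)$ and $\frac1d\log|g|\lesssim\frac12(a'|z_1|^2+b'|z_2|^2)$ with $a'=1-a$, $b'=1-b$. (The sum is $\frac12|z|^2\approx\varphi$, as it should be.) On the bidisc of radius $r$, which monomials does $f$ use? The function $|z_1|^ie^{-\frac d2a|z_1|^2}$ peaks at $|z_1|^2=i/(ad)$, which is in the disc exactly when $i\le adr^2$. So $f$ effectively has $adr^2\cdot bdr^2$ coefficients, $g$ has $a'b'd^2r^4$, and $p$ has $d^2r^4$. The defect, in units of $d^2r^4$, is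
$$\theta=1-ab-a'b'=a(1-b)+b(1-a).$$
At relative precision $e^{-\lambda dr^2}$, each complex coefficient of $f,g$ costs a factor about $e^{2\lambda dr^2}$ in the number of candidates, and each complex coefficient of $p$ is pinned with probability about $e^{-2\lambda dr^2}$. If $\theta>0$, the union bound gives about $e^{-2\theta\lambda d^3r^6}$. As a check, $a=b=t$ gives $\theta=2t(1-t)$; since $\operatorname{diag}(a,b)\wedge\operatorname{diag}(a',b')=\frac{ab'+a'b}{2}\omega^2=\frac\theta2\omega^2$, integrating gives $t(1-t)$, which is $k(d-k)/d^2$ for $t=k/d$.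

To make this a proof we need the following. Section 6 shows that $\frac1d\log\|P\|\approx0$ with probability $1-e^{-cd^3}$. Section 7 is the union bound above. Sections 8 and 9 show that a splitting into two non-negligible parts produces, at some point, a factorization with $\theta>0$ and with *both* factors bounded as required. The two theorems follow in Section 10.

## 6. Concentration of $\frac1d\log\|P\|$ at $0$

**Proposition 2.** For every $\eta>0$ there is $c>0$ with $\mathbb P\big(\|\frac1d\log\|P\|\|_{L^1(\mathbb{CP}^2)}\ge\eta\big)\le e^{-cd^3}$ for $d$ large.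

**Step 1: upper bound on the potential.** The aim is that $\frac1d\log\|P\|\le\epsilon$ everywhere with high probability. If $\sup\frac1d\log\|P\|>\epsilon$, then by (3) $\sum|a_\alpha|^2>e^{2\epsilon d}$, so some $|a_\alpha|^2>e^{2\epsilon d}/N_d$. Hence the probability is at most $N_d\exp(-e^{2\epsilon d}/N_d)\le e^{-d^3}$ for $d$ large.

**Step 2: lower bound on the supremum over a fixed ball.** The aim is that $\sup_B\frac1d\log\|P\|\ge-\epsilon$ with high probability, for a fixed closed ball $B$ of positive radius. By invariance the center is $[1:0:0]$. Pick $s\in(0,1)$ with $\{|z_1|,|z_2|\le s\}\subset B$ and $\frac12\log(1+2s^2)\le\epsilon/2$. If $\sup_B\frac1d\log\|P\|<-\epsilon$, then by (1) $|p|\le e^{-\epsilon d/2}$ on $|z_1|=|z_2|=s$. The multinomial coefficients are $\ge1$, so Cauchy's estimate gives $|a_{ij}|\le e^{-\epsilon d/2}s^{-i-j}\le e^{-\epsilon d/4}$ whenever $i+j\le\gamma d$, where $\gamma=\min(1,\epsilon/(4\log\frac1s))$. With $n=\lfloor\gamma d\rfloor$ there are $\frac{(n+1)(n+2)}2\ge\gamma^2d^2/2$ such indices. By independence and (2), the probability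 is at most $(e^{-\epsilon d/2})^{\gamma^2d^2/2}=e^{-\epsilon\gamma^2d^3/4}$.

**Step 3: finitely many such bounds control the $L^1$ norm.** Let $(B_j)_{j\ge1}$ be closed balls of positive radius whose interiors form a base of the topology. *Claim:* there is $k$ such that for every $d$, if $\sup\frac1d\log\|P\|\le\frac1k$ and $\sup_{B_j}\frac1d\log\|P\|\ge-\frac1k$ for all $j\le k$, then $\|\frac1d\log\|P\|\|_{L^1}<\eta$.

Otherwise, for each $k$ there is an $\omega$-psh function $\psi_k=\frac1{d_k}\log\|P_k\|$ satisfying these bounds with $\|\psi_k\|_{L^1}\ge\eta$. Uniform convergence to $-\infty$ is excluded by $\sup_{B_1}\psi_k\ge-1$, so by (H1) a subsequence converges in $L^1$ to an $\omega$-psh $\psi\le0$. By (H2) with $F=B_j$ and continuous function $0$, we get $\sup_{B_j}\psi\ge0$ for every $j$. Let $x\in\mathbb{CP}^2$ and $\delta'>0$. By upper semicontinuity $\psi<\psi(x)+\delta'$ near $x$, in particular on some $B_j\ni x$, so $\psi(x)+\delta'\ge0$. Thus $\psi\ge0$, hence $\psi=0$ and $\|\psi_k\|_{L^1}\to0$ along the subsequence, a contradiction.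

Apply Step 1 and Step 2 (to $B_1,\dots,B_k$) with $\epsilon=\frac1k$, and add the probabilities. $\square$

## 7. Products with $ab+a'b'<1$ are $e^{-cd^3}$-unlikely

Fix a unitary chart and $a,b\in[0,1]$, $a'=1-a$, $b'=1-b$, and assume
$$\theta:=a(1-b)+b(1-a)=1-ab-a'b'>0.$$
Note $\theta\le1$. Put $\kappa=\delta=\theta/20$, $\lambda=\kappa\delta/2$, $\tau=\lambda\theta/16$. Let $\bar\Delta_r=\{|z_1|,|z_2|\le r\}$, and call $r>0$ *admissible* if $r^2\le\min(\frac14,\frac\tau4)$. Let
$$M_f=e^{\frac d2(a|z_1|^2+b|z_2|^2)},\quad M_g=e^{\frac d2(a'|z_1|^2+b'|z_2|^2)},\quad M=M_fM_g=e^{\frac d2|z|^2}.$$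
Let $E_d$ be the event that $p=fg$ on a neighborhood of $\bar\Delta_r$ with $f,g$ holomorphic, $|f|\le M_fe^{\tau dr^2}$ and $|g|\le M_ge^{\tau dr^2}$ on $\bar\Delta_r$.

*Example.* For $a=1,b=0$ we have $\theta=1$: $f$ grows only in $z_1$, $g$ only in $z_2$, and to leading order $f^\flat$ and $g^\flat$ below have $o(d^2)$ coefficients up to the slack $\kappa$. For $a=b=1$ we have $\theta=0$: nothing prevents $f=p$, $g=1$.

**Proposition 3.** For $r$ admissible there is $c=c(a,b,r)>0$ with $\mathbb P(E_d)\le e^{-cd^3}$ for $d$ large.

By unitary invariance the choice of unitary chart does not matter. Let $s_0=(1-\delta)r$, and work on $E_d$ in Steps 1 and 2.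

**Step 1: truncation.** The aim is to replace $f$ and $g$ by polynomials with about $(a+\kappa)(b+\kappa)d^2r^4$ and $(a'+\kappa)(b'+\kappa)d^2r^4$ coefficients, at relative cost $e^{-\lambda dr^2}$, on the slightly smaller bidisc $\bar\Delta_{s_0}$. Let
$$A=\lceil(a+\kappa)dr^2\rceil\ge1,\qquad B=\lceil(b+\kappa)dr^2\rceil\ge1 .$$
Write $f=\sum_if_i(z_2)z_1^i$. Cauchy's estimate on $|z_1|=r$ gives, for $|z_2|\le r$,
$$|f_i(z_2)|\le r^{-i}e^{d(\frac a2r^2+\frac b2|z_2|^2+\tau r^2)}.$$
Let $R_1=\sum_{i\ge A}f_iz_1^i$, $|z_1|=s\le s_0$, $|z_2|\le r$ and $x=s^2/r^2\le(1-\delta)^2$. If $s=0$ then $R_1=0$. If $s>0$, then $\sum_{i\ge A}(s/r)^i\le\delta^{-1}x^{A/2}\le\delta^{-1}x^{(a+\kappa)dr^2/2}$. Factoring out $M_f=e^{\frac d2(as^2+b|z_2|^2)}$, we get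
$$|R_1|\le\delta^{-1}M_fe^{\tau dr^2}\exp\Big(\tfrac{dr^2}2\big[a(1-x)+(a+\kappa)\log x\big]\Big)\le\delta^{-1}M_fe^{dr^2(\tau-\kappa\delta)}.$$
For the last step, the bracket is $a(1-x+\log x)+\kappa\log x$, where $1-x+\log x\le0$ and $\log x\le2\log(1-\delta)\le-2\delta$. Consequently $|f-R_1|\le2\delta^{-1}M_fe^{\tau dr^2}$ for $|z_1|\le s_0$, $|z_2|\le r$.

Now expand $f-R_1=\sum_{i<A}f_i(z_2)z_1^i$ in powers of $z_2$, for fixed $|z_1|\le s_0$, and let $R_2$ be its tail $j\ge B$. The same computation with the roles of the variables exchanged, and with the extra factor $2\delta^{-1}$ in the bound we start from, gives $|R_2|\le2\delta^{-2}M_fe^{dr^2(\tau-\kappa\delta)}$ on $\bar\Delta_{s_0}$. Put $f^\flat=f-R_1-R_2=\sum_{i<A,\,j<B}f_{ij}z_1^iz_2^j$. Since $\kappa\delta=2\lambda$, on $\bar\Delta_{s_0}$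
$$|f-f^\flat|\le3\delta^{-2}M_fe^{dr^2(\tau-2\lambda)},\qquad|f^\flat|\le4\delta^{-2}M_fe^{\tau dr^2}. \tag{5}$$
The same holds for $g$, with $a',b'$ in place of $a,b$, truncation orders $A',B'$, and a polynomial $g^\flat$. As $fg-f^\flat g^\flat=(f-f^\flat)g+f^\flat(g-g^\flat)$, we obtain on $\bar\Delta_{s_0}$
$$|fg-f^\flat g^\flat|\le(3\delta^{-2}+12\delta^{-4})Me^{dr^2(2\tau-2\lambda)}\le15\delta^{-4}Me^{-dr^2(\lambda-\tau)}, \tag{6}$$
where we used $\tau\le\lambda$.

**Step 2: covering.** The aim is to replace $f^\flat g^\flat$ by one of finitely many deterministic polynomials. We recall that a ball of radius $\rho$ in an $n$-dimensional real normed space is covered by at most $(1+2\rho/\rho')^n$ balls of radius $\rho'$ centered in it. Indeed, take a maximal set of points of the ball at mutual distances $>\rho'$. The balls of radius $\rho'/2$ around them are disjoint and lie in a ball of radius $\rho+\rho'/2$; compare volumes.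

By (5), $f^\flat$ lies in the ball of radius $4\delta^{-2}e^{\tau dr^2}$ of the $AB$-dimensional complex space of polynomials with $i<A$, $j<B$, normed by $\sup_{\bar\Delta_{s_0}}|h|/M_f$. With $\rho'=e^{-\lambda dr^2}$ we get at most $(9\delta^{-2}e^{(\tau+\lambda)dr^2})^{2AB}$ centers $f_\alpha$. Likewise there are at most $(9\delta^{-2}e^{(\tau+\lambda)dr^2})^{2A'B'}$ centers $g_\beta$ for $g^\flat$. Choose $\alpha,\beta$ with $|f^\flat-f_\alpha|\le M_fe^{-\lambda dr^2}$ and $|g^\flat-g_\beta|\le M_ge^{-\lambda dr^2}$ on $\bar\Delta_{s_0}$. Then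
$$|f^\flat g^\flat-f_\alpha g_\beta|\le|f^\flat-f_\alpha||g^\flat|+|f_\alpha||g^\flat-g_\beta|\le8\delta^{-2}Me^{-dr^2(\lambda-\tau)}.$$
With (6): on $E_d$, for some pair $(\alpha,\beta)$,
$$|p-f_\alpha g_\beta|\le23\delta^{-4}Me^{-dr^2(\lambda-\tau)}\quad\text{on }\bar\Delta_{s_0}. \tag{7}$$

**Step 3: small-ball estimate.** The aim is to bound the probability of (7) for one fixed $h=f_\alpha g_\beta$, by showing that it pins about $d^2r^4$ coefficients of $p$. Let $i,j$ be integers with $0\le i,j\le ds_0^2$, so that $i+j\le2dr^2\le d/2$. Apply Cauchy's estimate to $p-h$ on $|z_1|=\sqrt{i/d}$, $|z_2|=\sqrt{j/d}$, a torus in $\bar\Delta_{s_0}$ on which $M=e^{(i+j)/2}$. (If $i=0$ put $z_1=0$, if $j=0$ put $z_2=0$, with the convention $(ed/0)^0=1$.) The Taylor coefficients satisfy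
$$|p_{ij}-h_{ij}|\le23\delta^{-4}e^{-dr^2(\lambda-\tau)}\Big(\frac{ed}i\Big)^{i/2}\Big(\frac{ed}j\Big)^{j/2}. \tag{8}$$
Next we bound the multinomial coefficient below. Since $1-x\ge e^{-2x}$ on $[0,\frac12]$ (the difference is concave, vanishes at $0$ and is positive at $\frac12$),
$$\frac{d!}{(d-i-j)!}\ge(d-i-j)^{i+j}\ge d^{i+j}(1-2r^2)^{i+j}\ge d^{i+j}e^{-4r^2(i+j)}\ge d^{i+j}e^{-8dr^4}.$$
Also $i!\le e\sqrt d\,(i/e)^i$ for $0\le i\le d$. This is clear for $i=0$. For $i\ge1$, the trapezoidal rule lies below the integral of the concave function $\log$, so $\log i!-\frac12\log i\le\int_1^i\log x\,dx=i\log i-i+1$. Therefore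
$$\sqrt{\tfrac{d!}{i!\,j!\,(d-i-j)!}}\ge e^{-4dr^4}(e\sqrt d)^{-1}\Big(\frac{ed}i\Big)^{i/2}\Big(\frac{ed}j\Big)^{j/2}.$$
Divide (8) by this. As $4r^2\le\tau$, (7) forces
$$|a_{ij}-c_{ij}|\le\rho_*:=23\delta^{-4}e\sqrt d\,e^{-dr^2(\lambda-2\tau)}$$
with deterministic $c_{ij}$. By (2) each such event has probability $\le\rho_*^2$. They are independent, and there are at least $(ds_0^2)^2=(1-\delta)^4d^2r^4\ge(1-4\delta)d^2r^4$ of them. Since $\lambda>2\tau$, we have $\rho_*<1$ for $d$ large, and then (7) has probability at most $\rho_*^{2(1-4\delta)d^2r^4}$.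

**Step 4: union bound.** The aim is to see that the defect $\theta$ beats all the losses. As $d\to\infty$,
$$\frac{AB+A'B'}{d^2r^4}\to(a+\kappa)(b+\kappa)+(a'+\kappa)(b'+\kappa)=1-\theta+2\kappa+2\kappa^2\le1-\theta+4\kappa.$$
Summing over the pairs $(\alpha,\beta)$, and using $\kappa=\delta=\theta/20$ and $\tau=\lambda\theta/16$,
$$\frac{\log\mathbb P(E_d)}{2d^3r^6}\le\big(1-\tfrac45\theta\big)(\lambda+\tau)-\big(1-\tfrac15\theta\big)(\lambda-2\tau)+o(1)\le-\tfrac35\lambda\theta+3\tau+o(1)\le-\tfrac25\lambda\theta+o(1),$$
because $3\tau=\frac3{16}\lambda\theta\le\frac15\lambda\theta$. $\square$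

## 8. Local potentials with bounded $L^1$ norm

If $D$ is part of $\operatorname{div}P$, then on a ball $D=\operatorname{div}F$, but $F$ is only determined up to a nowhere vanishing factor, and we must choose $F$ of the right size. For instance $F_k=e^{d_kkz_1}$ has zero divisor, yet $\frac1{d_k}\log|F_k|=k\operatorname{Re}z_1$ is unbounded. The next lemma says that the real part of a holomorphic function is all that has to be removed.

**Lemma 4.** Let $c_1=\frac1{128e}$. Let $F_k\not\equiv0$ be holomorphic on $B(0,R)\subset\mathbb C^2$ and $d_k\ge1$, such that the currents $\frac1{d_k}[\operatorname{div}F_k]$ have bounded (Euclidean) mass on $B(0,R)$. Then there are holomorphic $h_k$ on $B(0,c_1R)$ such that $\frac1{d_k}\log|F_k|-\operatorname{Re}h_k$ is bounded in $L^1(B(0,c_1R))$.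

In the proof "bounded" means bounded uniformly in $k$, unless stated otherwise. Let $w_k=\frac1{d_k}\log|F_k|$. The hypothesis says that the positive measures $\Delta w_k$ have bounded mass on $B(0,R)$. The matrix of measures $(\partial_i\bar\partial_jw_k)$ is positive semidefinite with trace $\frac14\Delta w_k$, which dominates each entry, so the entries have bounded mass too.

**Step 1: splitting.** We separate a bounded Newtonian part from a harmonic part. In $\mathbb R^4$, $-\frac1{4\pi^2}|x|^{-2}$ is the fundamental solution of $\Delta$. Let $N_k(x)=-\frac1{4\pi^2}\int_{B(0,R/2)}|x-y|^{-2}\Delta w_k(dy)$. Since $|x|^{-2}$ is locally integrable, $N_k$ is bounded in $L^1(B(0,\frac R2))$ by Fubini, and $\Delta N_k=\Delta w_k$ there. So $w_k=N_k+H_k$ with $H_k$ real harmonic on $B(0,\frac R2)$.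

**Step 2: bound on the mixed Hessian of $H_k$.** The function $H_k$ itself is not controlled, but $\partial_i\bar\partial_jH_k$ is. Put $\rho=\frac R4$, and let $\chi\ge0$ be smooth, radial, supported in $B(0,\frac R8)$, with $\int\chi=1$. The functions $\partial_i\bar\partial_jH_k$ are harmonic, so for $|x|<\rho$ the mean value property and integration by parts give
$$\partial_i\bar\partial_jH_k(x)=\int\chi(x-y)\,(\partial_i\bar\partial_jw_k)(dy)-\int N_k(y)\,(\partial_i\bar\partial_j\chi)(x-y)\,dy .$$
The first term is bounded by $\sup\chi$ times the mass of $\partial_i\bar\partial_jw_k$, the second by the $L^1$ norm of $N_k$ times $\sup|\partial_i\bar\partial_j\chi|$. So $|\partial_i\bar\partial_jH_k|\le A$ on $B(0,\rho)$, with $A$ independent of $k,i,j$.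

**Step 3: Taylor coefficients of harmonic functions.** We need geometric bounds on Taylor coefficients in $z,\bar z$. Let $G$ be harmonic (possibly complex-valued) on $B(0,\rho)\subset\mathbb R^4$ with $|G|\le A$. Real derivatives of order $n\ge1$ satisfy $|D^\gamma G(0)|\le(4n/\rho)^nA$ (Gilbarg–Trudinger, Theorem 2.10; in the complex-valued case apply it to $\operatorname{Re}(e^{it}G)$). Since $\partial_{z_i}=\frac12(\partial_{x_i}-\sqrt{-1}\,\partial_{y_i})$, and similarly for $\bar\partial_i$, an $n$-fold product of such operators is a sum of $2^n$ real derivatives with coefficients of modulus $2^{-n}$. The same bound therefore holds for $\partial^\alpha\bar\partial^\beta G(0)$, $|\alpha|+|\beta|=n$. As $\frac{n!}{\alpha!\beta!}\le4^n$ (a multinomial coefficient with four indices) and $n^n\le e^nn!$, the coefficients $g_{\alpha\beta}=\partial^\alpha\bar\partial^\beta G(0)/(\alpha!\beta!)$ satisfy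
$$|g_{\alpha\beta}|\le A\Big(\frac{16e}\rho\Big)^{n},\qquad n=|\alpha|+|\beta|, \tag{9}$$
trivially also for $n=0$. There are $\binom{n+3}3$ pairs with $|\alpha|+|\beta|=n$, and $|z^\alpha\bar z^\beta|\le|z|^n$, so $\sum g_{\alpha\beta}z^\alpha\bar z^\beta$ converges absolutely for $|z|<\rho/(16e)$. The sum is real analytic and agrees with the real analytic function $G$ near $0$, hence equals $G$ on that ball by the identity theorem.

**Step 4: removing the pure part.** The uncontrolled part of $H_k$ consists of the terms in $z$ only or $\bar z$ only, and these form the real part of a holomorphic function. $H_k$ is bounded on $B(0,\rho)$ by a constant depending on $k$, so Step 3 gives $H_k=\sum h_{\alpha\beta}z^\alpha\bar z^\beta$, absolutely convergent for $|z|<\rho/(16e)$. Let $G_k=\sum_{\alpha\ne0,\,\beta\ne0}h_{\alpha\beta}z^\alpha\bar z^\beta$. If $\alpha_i,\beta_j\ge1$, then $\alpha_i\beta_jh_{\alpha\beta}$ is the coefficient of $z^{\alpha-e_i}\bar z^{\beta-e_j}$ in $\partial_i\bar\partial_jH_k$. So by Step 2 and (9), $|h_{\alpha\beta}|\le A(16e/\rho)^{|\alpha|+|\beta|-2}$.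 Hence on $|z|<\rho/(32e)=c_1R$
$$|G_k|\le A\Big(\frac\rho{32e}\Big)^2\sum_{n\ge2}\binom{n+3}3\,2^{-(n-2)}<\infty,$$
uniformly in $k$. As $H_k$ is real, $h_{0\alpha}=\overline{h_{\alpha0}}$ and $h_{00}\in\mathbb R$. So $H_k-G_k=\operatorname{Re}h_k$ with $h_k=h_{00}+2\sum_{\alpha\ne0}h_{\alpha0}z^\alpha$ holomorphic on $B(0,c_1R)$. Finally $w_k-\operatorname{Re}h_k=N_k+G_k$ is bounded in $L^1(B(0,c_1R))$. $\square$

## 9. Limits of sub-divisors and a point where $\theta>0$

Let $O\subset\mathbb{CP}^2$ be open and connected, and let $\mathcal N$ be the set of positive closed $(1,1)$-currents $S$ on $O$ with $\int_OS\wedge\omega\le1$. It is compact and metrizable for the weak topology. Indeed, the coefficients are measures dominated locally by the mass measure, so bounded sets are weak-$*$ compact and metrizable; positivity and closedness pass to limits, and so does the mass bound, by (M). If $D$ is an effective divisor on $O$ with $D\le\operatorname{div}P|_O$, then $\frac1d[D]\in\mathcal N$ by (LP).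

If $T\in\mathcal N$ and $T\le\omega$, then $T\wedge\omega\le\omega^2$. So the trace measure of $T$ has bounded density, and $T$ has bounded measurable coefficients. Its eigenvalues with respect to $\omega$ are then defined a.e. and lie in $[0,1]$; call them $a(x),b(x)$.

**Lemma 5.** Let $T\in\mathcal N$ with $T\le\omega$, $T\ne0$, $T\ne\omega$. Then $a(1-b)+b(1-a)>0$ on a set of positive measure.

*Proof.* Otherwise $a(1-b)=b(1-a)=0$ a.e. If $a=0$ this gives $b=0$; if $a\ne0$ it gives $b=1$, then $a=1$. So $(a,b)\in\{(0,0),(1,1)\}$ a.e., that is, $T=1_E\,\omega$ for a measurable $E$, and $0=dT=d(1_E)\wedge\omega$. In complex dimension 2, $\alpha\mapsto\alpha\wedge\omega$ is a pointwise isomorphism from 1-forms to 3-forms. (In a basis with $\omega=e_1\wedge f_1+e_2\wedge f_2$, the images of $e_1,f_1,e_2,f_2$ are $e_1\wedge e_2\wedge f_2$, $f_1\wedge e_2\wedge f_2$, $e_2\wedge e_1\wedge f_1$, $f_2\wedge e_1\wedge f_1$, which are linearly independent.) Its inverse is smooth, so it is injective on 1-forms with distribution coefficients. Hence $d1_E=0$, $1_E$ is a.e. constant on the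 connected set $O$, and $T\in\{0,\omega\}$, a contradiction. $\square$

*Example.* The lemma needs $T$ closed. Away from the boundary of a smoothly bounded set $E$, the form $1_E\,\omega$ is closed; across the boundary it is not.

**Proposition 6.** Let $T_0$ be as in Lemma 5. There are a point $x_0\in O$, a unitary chart centered at $x_0$, numbers $a,b\in[0,1]$ with $\theta>0$, an admissible $r>0$, an open neighborhood $\mathcal V$ of $T_0$ in $\mathcal N$, and $\eta>0$, $d_0$, such that for $d\ge d_0$: if $\|\frac1d\log\|P\|\|_{L^1}<\eta$ and some effective divisor $D\le\operatorname{div}P|_O$ has $\frac1d[D]\in\mathcal V$, then $E_d$ (in this chart, with these $a,b,r$) occurs.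

**Step 1: the point $x_0$ and the chart.** We look for a point where $T_0$ has a potential with a second-order expansion and $\theta>0$. On small coordinate balls $T_0=dd^cu$ with $u$ psh. Since $T_0$ has bounded coefficients, $\Delta u\in L^\infty_{loc}$, so by Calderón–Zygmund estimates $u\in W^{2,q}_{loc}$ for all $q<\infty$, and $u\in C^1$. As $\nabla u\in W^{1,q}_{loc}$ with $q>4$, $\nabla u$ is differentiable a.e., with derivative the weak one, $D^2u$ (Evans, *Partial Differential Equations*, §5.8). At such a point $x$, integrating along segments,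
$$u(x+h)-u(x)=\int_0^1\nabla u(x+th)\cdot h\,dt=\nabla u(x)\cdot h+\tfrac12\langle D^2u(x)h,h\rangle+o(|h|^2).$$
So at a.e. point $u$ has a second-order Taylor expansion whose Levi form is given by $T_0$. By Lemma 5 there is such a point $x_0$ with $\theta>0$ for $a=a(x_0)$, $b=b(x_0)$ in $[0,1]$. The expansion is insensitive to smooth changes of coordinates and to adding smooth pluriharmonic functions, so we may use any chart and any local potential at $x_0$. The stabilizer of $x_0$ in $U(3)$ acts on $T_{x_0}\mathbb{CP}^2$ through the full unitary group. So there is a unitary chart centered at $x_0$ in which $T_0(x_0)$ is diagonal with respect to $\omega(x_0)=dd^c\frac12|z|^2$.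

**Step 2: the radii.** We normalize the potential and fix $r$. Take a ball $B(0,R)$ relatively compact in the chart image of $O$ and a potential of $T_0$ on it. Its Taylor polynomial at $0$ is the real part of a holomorphic polynomial of degree $\le2$ plus $\frac12(a|z_1|^2+b|z_2|^2)$. Subtract the former. Since $\varphi=\frac12|z|^2+O(|z|^4)$, we get a potential $u_0$ of $T_0$ on $B(0,R)$ with
$$u_0=\tfrac12(a|z_1|^2+b|z_2|^2)+o(|z|^2),\qquad\varphi-u_0=\tfrac12(a'|z_1|^2+b'|z_2|^2)+o(|z|^2). \tag{10}$$
With $\tau$ the constant of Section 7 for these $a,b$, choose $r$ admissible with $\bar\Delta_r\subset B(0,c_1R)$ and both remainders in (10) at most $\frac\tau2r^2$ in absolute value on $\bar\Delta_r$.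

**Step 3: setting up a contradiction.** If no $\mathcal V,\eta,d_0$ work for these data, then, $\mathcal N$ being metrizable, there are $d_k\to\infty$, $P_k$ of degree $d_k$, and effective $D_k\le\operatorname{div}P_k|_O$ with $\frac1{d_k}[D_k]\to T_0$, $\frac1{d_k}\log\|P_k\|\to0$ in $L^1$, and $E_{d_k}$ not occurring for $P_k$.

**Step 4: factoring with controlled factors.** We construct $f_k,g_k$. Balls are Stein and contractible, so Cousin II gives $F_k$ holomorphic on $B(0,R)$ with $\operatorname{div}F_k=D_k$. The Euclidean masses of $\frac1{d_k}[D_k]$ on $B(0,R)$ are bounded, since the masses with respect to $\omega$ are at most $1$ and the two are comparable on $B(0,R)$. With $h_k$ from Lemma 4, put $f_k=F_ke^{-d_kh_k}$ on $B(0,c_1R)$. Then $\operatorname{div}f_k=D_k$ and $u_k=\frac1{d_k}\log|f_k|$ is bounded in $L^1$. By (H1), after extraction, $u_k\to u$ in $L^1_{loc}$ with $u$ psh, and $dd^cu=\lim\frac1{d_k}[D_k]=T_0$. So $u-u_0$ is pluriharmonic and equals $\operatorname{Re}H$ with $H$ holomorphic on $B(0,c_1R)$. Replacing $f_k$ by $f_ke^{-d_kH}$, we may assume $u=u_0$.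 Let $g_k=p_k/f_k$, holomorphic because $D_k\le\operatorname{div}p_k$. By (1), $\frac1{d_k}\log|p_k|\to\varphi$, so
$$\tfrac1{d_k}\log|f_k|\to u_0,\qquad\tfrac1{d_k}\log|g_k|=\tfrac1{d_k}\log|p_k|-u_k\to\varphi-u_0\qquad\text{in }L^1_{loc}(B(0,c_1R)).$$

**Step 5: pointwise bounds.** We turn the $L^1_{loc}$ convergence into the upper bounds required by $E_d$. The limits $u_0$ and $\varphi-u_0$ are continuous, and psh because $T_0\ge0$ and $\omega-T_0\ge0$. By (H2) on $F=\bar\Delta_r$ with $\psi=u_0$, respectively $\psi=\varphi-u_0$, and by the choice of $r$, for $k$ large we have on $\bar\Delta_r$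
$$\tfrac1{d_k}\log|f_k|\le u_0+\tfrac\tau2r^2\le\tfrac12(a|z_1|^2+b|z_2|^2)+\tau r^2,$$
and likewise $\frac1{d_k}\log|g_k|\le\frac12(a'|z_1|^2+b'|z_2|^2)+\tau r^2$. Since $p_k=f_kg_k$ near $\bar\Delta_r$, $E_{d_k}$ occurs, a contradiction. $\square$

**Proposition 7.** Let $K\subset O$ be compact, $\varepsilon>0$. Let $\mathcal B_d$ be the event that some divisor $0\le D\le\operatorname{div}P|_O$ satisfies $\frac1d\int_K[D]\wedge\omega\ge\varepsilon$ and $\frac1d\int_K([\operatorname{div}P]-[D])\wedge\omega\ge\varepsilon$. Then there is $c>0$ with $\mathbb P(\mathcal B_d)\le e^{-cd^3}$ for $d$ large.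

**Step 1: compactness of the possible limits.** We reduce to finitely many events $E_d$. Let
$$\mathcal T=\Big\{T\in\mathcal N:\ T\le\omega,\ \int_KT\wedge\omega\ge\varepsilon,\ \int_K(\omega-T)\wedge\omega\ge\varepsilon\Big\}.$$
By (M), $\mathcal T$ is closed in $\mathcal N$, hence compact. Its elements are neither $0$ nor $\omega$. By Proposition 6 it is covered by finitely many open sets $\mathcal V_1,\dots,\mathcal V_n$, with corresponding events $E_d^{(l)}$ and numbers $\eta_l$.

**Step 2: a splitting divisor is close to $\mathcal T$.** *Claim:* there are $\eta_*>0$ and $d_*$ such that for $d\ge d_*$, on $\mathcal B_d\cap\{\|\frac1d\log\|P\|\|_{L^1}<\eta_*\}$, any $D$ as in the definition of $\mathcal B_d$ satisfies $\frac1d[D]\in\bigcup\mathcal V_l$. Otherwise take counterexamples $P_k,D_k$ with $d_k\to\infty$ and $\frac1{d_k}\log\|P_k\|\to0$ in $L^1$. Then $\frac1{d_k}[\operatorname{div}P_k]=\omega+dd^c\frac1{d_k}\log\|P_k\|\to\omega$ and, after extraction, $\frac1{d_k}[D_k]\to T\in\mathcal N$. The positive currents $\frac1{d_k}([\operatorname{div}P_k]-[D_k])$ converge to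 $\omega-T$, so $T\le\omega$. By (M) on $K$, applied to both sequences, $T\in\mathcal T\subset\bigcup\mathcal V_l$. This union is open, so $\frac1{d_k}[D_k]$ eventually lies in it, a contradiction.

**Step 3: the probability.** We collect the estimates. By Step 2 and Proposition 6, for $d$ large,
$$\mathbb P(\mathcal B_d)\le\mathbb P\big(\|\tfrac1d\log\|P\|\|_{L^1}\ge\min(\eta_*,\eta_1,\dots,\eta_n)\big)+\sum_{l=1}^n\mathbb P(E_d^{(l)})\le e^{-cd^3}$$
by Propositions 2 and 3. $\square$

## 10. The giant component and the crossing: proofs of Theorems B and A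

**Proof of Theorem B.** Since no sub-divisor splits the mass on $K$ into two substantial parts, one irreducible component must carry almost all of it. Apply Proposition 7 with $\varepsilon/3$ and work outside $\mathcal B_d$. Write $\operatorname{div}P|_O=\sum m_iX_i$, where the irreducible components $X_i$ of $Z(P)\cap O$ form a countable, locally finite family. Put $\mu_i=\frac{m_i}d\int_K[X_i]\wedge\omega$ and $\mu=\sum\mu_i\le1$.

If $\mu<\varepsilon$, any component works, and $X=\emptyset$ works if there is none. Let $\mu\ge\varepsilon$. By local finiteness any subfamily $I$ defines a divisor $\sum_{i\in I}m_iX_i\le\operatorname{div}P|_O$. So $\mu(I):=\sum_{i\in I}\mu_i$ satisfies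
$$\mu(I)<\varepsilon/3\quad\text{or}\quad\mu(I)>\mu-\varepsilon/3. \tag{11}$$
If all $\mu_i<\varepsilon/3$, then the first partial sum $\mu_1+\dots+\mu_n$ that is $\ge\varepsilon/3$ is $<2\varepsilon/3\le\mu-\varepsilon/3$, which contradicts (11). So some $\mu_i\ge\varepsilon/3$, and (11) for $I=\{i\}$ gives $\mu_i>\mu-\varepsilon/3$. Take $X=X_i$. $\square$

**Proof of the upper bound on the failure probability in Theorem A.** Sharpness was proved in Section 3.

**Step 1: the curve has mass in every cap.** Let $O=\operatorname{int}U$, which is convex, hence connected. For each $i$ let $K_i\subset H_{V_i}$ be a closed ball of positive radius, with $H_{V_i}$ the cap of Section 4. Put $K=\bigcup K_i\subset O$, a compact set, and $\varepsilon=\frac14\min_i\int_{K_i}\omega^2$. *Claim:* there is $\eta>0$ such that $\|\frac1d\log\|P\|\|_{L^1}<\eta$ implies $\frac1d\int_{K_i}[\operatorname{div}P]\wedge\omega>2\varepsilon$ for all $i$. Otherwise there are $P_k$, of degrees $d_k$, with $\frac1{d_k}\log\|P_k\|\to0$ in $L^1$ for which the conclusion fails for a fixed $i$. But then $\frac1{d_k}[\operatorname{div}P_k]\to\omega$,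 and by (M)
$$\liminf_k\frac1{d_k}\int_{\operatorname{int}K_i}[\operatorname{div}P_k]\wedge\omega\ge\int_{\operatorname{int}K_i}\omega^2=\int_{K_i}\omega^2\ge4\varepsilon>2\varepsilon,$$
a contradiction.

**Step 2: one component enters every cap and reaches every $V_i$.** By Proposition 2 and Theorem B for $O,K,\varepsilon$, with probability $\ge1-e^{-cd^3}$ for $d$ large, the conclusion of Step 1 holds and the component $X$ of Theorem B exists. The part of $\frac1d\operatorname{div}P$ outside $X$ has mass $<\varepsilon$ on $K\supset K_i$, while the total mass on $K_i$ is $>2\varepsilon$. So $X$ has positive mass on $K_i$ and meets $K_i\subset H_{V_i}$, for every $i$. As an irreducible analytic set $X$ is connected, so it is contained in a single c.c. $C$ of $Z(P)\cap U$. This $C$ meets every $H_{V_i}$, and by Lemma 1 it meets every $V_i$. $\square$
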